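# Partitions of a matroid into independent sets, and a Kostka number that bounds their number from below

## 1. Colored elements: tableaux give partitions

Fix positive integers $c_1\ge c_2\ge\dots\ge c_r$ with sum $n$. Take $n$ distinct elements, of which $c_i$ have color $i$. Call a set of elements independent if it contains at most one element of each color. This defines a matroid, the direct sum of parallel classes of sizes $c_1,\dots,c_r$; we write $P_c$ for it. For a partition $\mu\vdash n$, with positive parts $\mu_1\ge\dots\ge\mu_l$, in how many ways can the $n$ elements be split into independent blocks of sizes $\mu_1,\dots,\mu_l$? The blocks are unordered: we count set partitions. Write $N_{P_c}(\mu)$ for this number.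

Two small cases by hand. For $c=(2,1)$, with elements $a,a'$ of color $1$ and $b$ of color $2$, and $\mu=(2,1)$, the partitions are $\{a,b\}\,|\,\{a'\}$ and $\{a',b\}\,|\,\{a\}$, so $N_{P_c}(\mu)=2$. For $c=(1,1,1)$ every set is independent, and $\mu=(2,1)$ gives $3$ partitions.

We bound $N_{P_c}(\mu)$ from below by a number of tableaux. Recall that the Kostka number $K_{\lambda,\gamma}$ is the number of semistandard tableaux of shape $\lambda$ and content $\gamma$: rows weakly increase, columns strictly increase, and $i$ occurs $\gamma_i$ times. Here $\gamma$ may be any finite sequence of nonnegative integers. Write $\mu^t$ for the conjugate of $\mu$. If we transpose the tableaux, $K_{\mu^t,\gamma}$ becomes the number of fillings of the shape $\mu$ with rows strictly increasing, columns weakly increasing, and $i$ occurring $\gamma_i$ times.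

**Definition (row-strict tableau).** Such a filling is called a row-strict tableau of shape $\mu$ and content $\gamma$.

For $\mu=(2,1)$ and $\gamma=(2,1)$ there is one, with rows $12$ and $1$. For $\mu=(2,1)$ and $\gamma=(1,1,1)$ there are two: rows $12,3$ and rows $13,2$. Since its entries are distinct, we regard a row as a set.

**Lemma 1.** A row-strict tableau of shape $\mu$ is determined by the multiset of its rows.

*Proof.* Rows of different lengths are ordered by length. Since columns weakly increase, of two rows of equal length the lower one is componentwise at least the upper one. Componentwise comparison is antisymmetric, so the order among rows of equal length is forced. $\square$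

**Proposition 1.** (a) $N_{P_c}(\mu)\ge K_{\mu^t,c}$.

(b) Let $m_j(\mu)$ be the multiplicity of the part $j$ in $\mu$, and let $B(\mu,c)$ be the number of $0/1$ matrices with row sums $\mu$ and column sums $c$. Then
$$N_{P_c}(\mu)=\frac{\prod_i c_i!}{\prod_j m_j(\mu)!}\,B(\mu,c),\qquad B(\mu,c)=\sum_\nu K_{\nu,\mu}K_{\nu^t,c}.$$

*Proof.* (a) For a partition of $P_c$ into independent sets, let its *type* be the multiset of the color sets of its blocks. Let $T$ be a row-strict tableau of shape $\mu$ and content $c$. Color $i$ occurs in exactly $c_i$ rows of $T$. Distribute the $c_i$ elements of color $i$ among these rows, one to each, for every $i$. The row $R_j$ thereby becomes an independent block of size $\mu_j$, and we get a partition of $P_c$ whose type is the multiset of rows of $T$. By Lemma 1 different tableaux give different types, hence different partitions.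

(b) Consider ordered partitions $(X_1,\dots,X_l)$ with $|X_j|=\mu_j$ and all $X_j$ independent. Record the $0/1$ matrix whose $(j,i)$ entry tells whether $X_j$ contains an element of color $i$. Its row sums are $\mu$ and its column sums are $c$. Conversely, each such matrix arises from exactly $\prod_i c_i!$ ordered partitions: for each $i$, choose a bijection from the elements of color $i$ to the $c_i$ ones in column $i$. Since blocks are nonempty and distinct, each set partition comes from $\prod_j m_j(\mu)!$ ordered ones. Finally, $B(\mu,c)$ is the coefficient of $x^\mu y^c$ in $\prod_{i,j}(1+x_iy_j)=\sum_\nu s_\nu(x)s_{\nu^t}(y)$ (the dual Cauchy identity), and $K_{\nu,\mu}$ is the coefficient of $x^\mu$ in $s_\nu$. $\square$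

The proof of (a) is generous in two ways: a type may be realized by several partitions, and some types do not come from tableaux (for $c=(1,1,1)$, the type $\{2,3\},\{1\}$). We shall come back to both when we discuss equality.

Now replace $P_c$ by an arbitrary matroid without loops. There are no colors any more. What should replace the sequence $c$, and does the inequality survive?

## 2. The rank partition and the inequality for all loopless matroids

In $P_c$ the numbers $c_i$ can be read off without mentioning colors. A union of $k$ independent sets contains at most $\min(c_i,k)$ elements of color $i$, and this can be achieved for all $i$ at once. So the largest union of $k$ independent sets has size $\sum_i\min(c_i,k)$, and its increment from $k-1$ to $k$ is $\#\{i:c_i\ge k\}$, the $k$-th part of $c^t$. This makes sense in every matroid.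

Let $M$ be a loopless matroid on $E$, $|E|=n$, with rank function $\mathrm r$ and $r=\mathrm r(E)$.

**Definition (rank partition).** The rank partition $\rho=\rho(M)=(\rho_1\ge\rho_2\ge\cdots)$ of $n$ is determined by: for every $k\ge1$, $\rho_1+\dots+\rho_k$ is the size of the largest union of $k$ independent sets. We write $c=c(M)=\rho^t=(c_1\ge\dots\ge c_r)$.

We need a classical theorem, already to see that the $\rho_k$ decrease.

**(F1) Matroid union theorem** (Nash-Williams, Edmonds; see Oxley, *Matroid Theory*, Ch. 11). For matroids $M_1,\dots,M_l$ on $E$ with rank functions $\mathrm r_1,\dots,\mathrm r_l$, the largest size of $I_1\cup\dots\cup I_l$ with $I_t$ independent in $M_t$ is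
$$\min_{A\subseteq E}\Big(|E\setminus A|+\sum_t\mathrm r_t(A)\Big).$$

With $k$ copies of $M$ the right-hand side is $\min_A(|E\setminus A|+k\,\mathrm r(A))$, a minimum of affine functions of $k$, hence concave in $k$. So its increments $\rho_k$ decrease weakly. Since there are no loops, $n$ singletons cover $E$, so the $\rho_k$ sum to $n$. Also $\rho_1=r$, so $c$ has exactly $r$ parts, $c_i=\#\{t:\rho_t\ge i\}\ge1$. By the computation above, $\rho(P_c)=c^t$.

Examples: $\rho(P_{(2,1)})=\rho(U_{2,3})=(2,1)$ and $\rho(U_{2,4})=(2,2)$. The six edges of $K_4$ split into two spanning trees (two Hamiltonian paths), so the graphic matroid $M(K_4)$ has $\rho=(3,3)$ and $c=(2,2,2)$.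

Let $N_M(\mu)$ be the number of set partitions of $E$ into independent sets of $M$ of sizes $\mu_1\ge\mu_2\ge\cdots$. The text "Open questions session, Thursday" (http://archytas.pims.math.ca/workshops/2023/23w5149/files/open_questions2.pdf) states the following inequality as a conjecture, with $\lambda=\mu^t$ as the index: for every $\lambda\vdash n$, the number of set partitions of $E$ into independent sets with sizes the parts of $\lambda^t$ is at least $K_{\lambda,\rho^t}$. It is true.

**Theorem 1.** $N_M(\mu)\ge K_{\mu^t,\rho^t}$ for all loopless matroids $M$ and all $\mu\vdash n$.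

**Theorem 2.** With $c=\rho(M)^t$,
$$N_M(\mu)\ \ge\ N_{P_c}(\mu)=\frac{\prod_i c_i!}{\prod_j m_j(\mu)!}\,B(\mu,c),\qquad B(\mu,c)=\sum_\nu K_{\nu,\mu}K_{\nu^t,c}.$$
So for each $\rho$ the single matroid $P_{\rho^t}$ minimizes $N_M(\mu)$ among loopless matroids with rank partition $\rho$, for all $\mu$ at once.

**Theorem 3.** $N_M(\mu)=K_{\mu^t,\rho^t}$ if and only if (i) $\mu\not\trianglelefteq\rho$ (both sides are $0$), or (ii) $\mu=(1^n)$, or (iii) $M$ is free and $\mu=(n)$.

Here $\trianglelefteq$ is dominance order: for partitions of the same integer, $\kappa\trianglelefteq\kappa'$ means $\kappa_1+\dots+\kappa_k\le\kappa'_1+\dots+\kappa'_k$ for all $k$. A matroid is free if all subsets are independent.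

Let us test $U_{2,4}$, with $c=(2,2)$. For $\mu=(2,2)$ we have $N_M=3$, $N_{P_c}=2$ and $K_{(2,2),(2,2)}=1$. For $\mu=(2,1,1)$ we have $N_M=6$, $N_{P_c}=4$ and $K_{(3,1),(2,2)}=1$. For $\mu=(1^4)$ all three numbers are $1$.

Theorem 2 together with Proposition 1(a) implies Theorem 1. We nevertheless prove Theorem 1 separately and first: its proof is elementary, while Theorem 2 will use Lorentzian polynomials.

## 3. Coloring a matroid, and why $M(K_4)$ cannot be colored

The natural first attempt is to find $P_c$ inside $M$. Suppose $E$ can be split into classes $Q_1,\dots,Q_r$ of sizes $c_1,\dots,c_r$ such that every set with at most one element in each class is independent in $M$. Then each partition of $P_c$ into independent sets is one of $M$, so $N_M(\mu)\ge N_{P_c}(\mu)\ge K_{\mu^t,c}$ and we are done. For $U_{r,n}$ with $r\ge 1$ any split works, since a set with at most one element in each of $r$ classes has at most $r$ elements.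

For $M(K_4)$ no split works. We would need three classes of two edges each. Consider the four triangles of $K_4$. A pair of adjacent edges lies in exactly one triangle, and a pair of disjoint edges lies in none. So the three classes are contained, altogether, in at most three triangles, and some triangle contains no class. It meets each class at most once, and it has three edges, so it has exactly one edge in each class; but it is dependent.

The inequality itself is not in danger. A spanning tree of $K_4$ is a star or a Hamiltonian path. The complement of a star is a triangle. The complement of the path $a,b,c,d$ has edges $ac,ad,bd$, which form the path $c,a,d,b$. There are $12$ Hamiltonian paths, so $N_{M(K_4)}(3,3)=6$, while $N_{P_{(2,2,2)}}(3,3)=4$ and $K_{(2,2,2),(2,2,2)}=1$.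

So one cannot color all of $M$ at once. For Theorem 1 we shall remove one block at a time and ask only for numerical control of what remains. In $P_c$, removing an independent set with color set $R$ leaves $P_{c-1_R}$, where $1_R$ is the indicator vector of $R$. In $M$ we cannot ask that $M\setminus X$ look like that. But we can ask that $c(M\setminus X)$ be *dominated* by the rearrangement of $c-1_R$, and Kostka numbers only grow when the content goes down in dominance order.

## 4. Dominance, Kostka numbers, and existence of partitions

**Lemma 2.** For a partition $\mu$ and $a\ge0$ we have $\sum_{h\le a}\mu^t_h=\sum_t\min(\mu_t,a)$. If $\mu\trianglelefteq\rho$, then $\sum_t\min(\rho_t,a)\le\sum_t\min(\mu_t,a)$ for all $a\ge0$. Consequently $\mu\trianglelefteq\rho\iff\rho^t\trianglelefteq\mu^t$.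

*Proof.* Both sides of the first identity count the boxes in the first $a$ columns of the diagram of $\mu$. Since the parts decrease, the positive terms $\mu_t-a$ come first, so $\sum_t\max(\mu_t-a,0)=\max_{k\ge0}(\mu_1+\dots+\mu_k-ka)$. Hence, if $\mu\vdash n$,
$$\sum_t\min(\mu_t,a)=n-\max_{k\ge0}(\mu_1+\dots+\mu_k-ka).$$
Passing from $\mu$ to $\rho\trianglerighteq\mu$ can only increase the maximum. This gives the inequality, which says $\rho^t\trianglelefteq\mu^t$. The converse implication is the same statement for the conjugates. $\square$

**Lemma 3 (F2).** $K_{\nu,\kappa}$ does not depend on the order of the entries of $\kappa$. If $\kappa\trianglelefteq\kappa'$, then $K_{\nu,\kappa}\ge K_{\nu,\kappa'}$. Also, $K_{\nu,\kappa}>0\iff\kappa\trianglelefteq\nu$ for partitions $\nu,\kappa$ of the same integer.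

*Proof.* We have $K_{\nu,\kappa}=\langle s_\nu,h_\kappa\rangle$ with $h_\kappa=\prod_ih_{\kappa_i}$, which does not see the order.

*Moves.* We claim that one passes from $\kappa'$ to $\kappa$ through partitions by moves that replace two parts $a\ge b+2$ by $a-1,b+1$, where $b=0$ is allowed (Brylawski, *The lattice of integer partitions*, 1973). Let $S_k,S'_k$ be the partial sums of $\kappa,\kappa'$, and suppose $\kappa\ne\kappa'$. Let $i$ be the first index with $\kappa_i\ne\kappa'_i$; then $\kappa'_i>\kappa_i$. Let $j>i$ be the first later index with $S_j=S'_j$. Then $S'_k\ge S_k+1$ for $i\le k<j$, and $\kappa'_j<\kappa_j$. So $\kappa'_j<\kappa_j\le\kappa_i<\kappa'_i$, which gives $\kappa'_i\ge\kappa'_j+2$. Let $i'$ be the last index with $\kappa'_{i'}=\kappa'_i$, and $j'$ the first index with $\kappa'_{j'}=\kappa'_j$; then $i\le i'<j'\le j$. Lower $\kappa'_{i'}$ by $1$ and raise $\kappa'_{j'}$ by $1$. By the choice of $i'$ and $j'$, and since the two parts differ by at least $2$, the result is again a partition. Its partial sums are lower by $1$ exactly for $i'\le k<j'$, where $S'_k\ge S_k+1$. So it still dominates $\kappa$. Since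 $\sum_k(S'_k-S_k)$ drops with every move, we reach $\kappa$.

*Effect of a move.* By Jacobi–Trudi, $h_{a-1}h_{b+1}-h_ah_b=s_{(a-1,b+1)}$. Multiplying by the remaining $h$'s keeps the difference a nonnegative combination of Schur functions, by Pieri's rule. So $\langle s_\nu,\cdot\rangle$ does not decrease.

*Positivity.* If $\kappa\trianglelefteq\nu$, then $K_{\nu,\kappa}\ge K_{\nu,\nu}=1$. Conversely, in a semistandard tableau the entries $\le k$ lie in the first $k$ rows, so $\kappa_1+\dots+\kappa_k\le\nu_1+\dots+\nu_k$. $\square$

The next lemma decides when partitions into independent sets exist.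

**Lemma 4.** (a) Let $M$ be a matroid on $E$ with $|E|=n$, and let $\sigma\vdash n$. Then $E$ can be partitioned into independent sets of sizes $\sigma_1,\sigma_2,\dots$ if and only if $|A|\le\sum_t\min(\sigma_t,\mathrm r(A))$ for all $A\subseteq E$.

(b) If $M$ is loopless, then $\sigma=\rho(M)$ satisfies this condition.

(c) For $M$ loopless and $\mu\vdash n$: $\ N_M(\mu)>0\iff\mu\trianglelefteq\rho\iff K_{\mu^t,\rho^t}>0$.

*Proof.* (a) Consider the matroid whose independent sets are the independent sets of $M$ of size at most $\sigma_t$. It is a truncation of $M$ (or $M$ itself, if $\sigma_t\ge\mathrm r(E)$), and its rank function is $\min(\sigma_t,\mathrm r(A))$. By (F1), $E$ can be covered by independent sets $I_t$ with $|I_t|\le\sigma_t$ if and only if $|E\setminus A|+\sum_t\min(\sigma_t,\mathrm r(A))\ge n$ for all $A$, which is the stated condition. Since $\sum_t\sigma_t=n$, such a covering must be a partition with $|I_t|=\sigma_t$ exactly. Conversely, a partition is a covering.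

(b) Let $a=\mathrm r(A)$. If $a=0$, then $A=\emptyset$, as there are no loops. Let $a\ge1$ and $k=\#\{t:\rho_t\ge a\}$. Any $k$ independent sets cover at most $ka$ elements of $A$, so $\rho_1+\dots+\rho_k\le|E\setminus A|+ka$. Hence
$$\sum_t\min(\rho_t,a)=ka+n-(\rho_1+\dots+\rho_k)\ \ge\ n-|E\setminus A|=|A|.$$

(c) If a partition into independent sets of sizes $\mu$ exists, its $k$ largest blocks show $\mu_1+\dots+\mu_k\le\rho_1+\dots+\rho_k$. Conversely, if $\mu\trianglelefteq\rho$, then by (b) and Lemma 2, $|A|\le\sum_t\min(\rho_t,\mathrm r(A))\le\sum_t\min(\mu_t,\mathrm r(A))$, and (a) applies. The last equivalence is Lemma 3 with Lemma 2. $\square$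

## 5. Deleting a row of a tableau

We first see what a recursion for Kostka numbers demands from the matroid.

**Lemma 5.** Let $p$ be a part of $\mu$ of multiplicity $m$, and let $\bar\mu$ be $\mu$ with one part $p$ removed. Then
$$m\,K_{\mu^t,c}\ \le\sum_{R\subseteq[r],\,|R|=p}\Big(\min_{i\in R}c_i\Big)\,K_{\bar\mu^t,\,c-1_R}.$$

*Proof.* Consider the pairs $(T,i)$ where $T$ is a row-strict tableau of shape $\mu$ and content $c$, and $i$ is the index of one of its $m$ rows of length $p$. There are $m\,K_{\mu^t,c}$ such pairs. Map $(T,i)$ to $(R,T')$, where $R$ is the set of entries of row $i$, and $T'$ is $T$ without row $i$. The columns of $T'$ still increase weakly, so $T'$ is row-strict, of shape $\bar\mu$ and content $c-1_R$. How many pairs map to a given $(R,T')$? The multiset of rows of $T$ is known: the rows of $T'$ together with $R$. By Lemma 1, $T$ is known. Row $i$ is one of the rows of $T$ equal to $R$, and there are at most $\min_{i\in R}c_i$ of these, since each uses every element of $R$ once. $\square$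

For example, take $\mu=c=(2,1)$. With $p=2$ the inequality reads $1\le1$. With $p=1$ the set $R=\{1\}$ contributes $2\cdot K_{(1,1),(1,1)}=2$ and $R=\{2\}$ contributes $K_{(1,1),(2,0)}=0$, so it reads $1\le2$.

On the matroid side, counting pairs (partition, block of size $p$) gives
$$m\,N_M(\mu)=\sum_{X\ \text{independent},\ |X|=p}N_{M\setminus X}(\bar\mu).\tag{1}$$
Compare (1) with Lemma 5. For each $R$ we want $\min_{i\in R}c_i$ independent sets $X$, different ones for different $R$, such that $c(M\setminus X)$ is dominated by the rearrangement of $c-1_R$. In $P_c$ there are $\prod_{i\in R}c_i$ of them; we need only the minimum. Now $\min_{i\in R}c_i=c_{\max R}=\#\{j:\rho_j\ge\max R\}$. This is the number of those blocks, in a partition with block sizes $\rho_1,\rho_2,\dots$, that are large enough to have their elements labeled by a set containing $R$. So we should label the elements of each such block and pick the elements with labels in $R$.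

The labels must be chosen with care. In $P_{(2,1)}$ take $I_1=\{a,b\}$ and $I_2=\{a'\}$. If $b$ gets label $1$ in $I_1$, then $R=\{1\}$ and the block $I_1$ give $X=\{b\}$. What remains is a pair of parallel elements, with $c(M\setminus X)=(2)$, and this is not dominated by $c-1_R=(1,1)$. With $a$ labeled $1$ and $b$ labeled $2$ everything is right: removing $a$ leaves $(1,1)$, and $R=\{2\}$ removes $b$ and leaves $(2)=(2,0)$. The rule is that the elements of $I_1$ that complete $I_2$ to a basis should get the large labels.

## 6. Nested completions and the families $\mathcal X_R$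

**Lemma 6.** Let $1\le p\le r$. To each $R\subseteq[r]$ with $|R|=p$ one can assign a family $\mathcal X_R$ of exactly $\min_{i\in R}c_i$ independent $p$-subsets of $E$, with the families pairwise disjoint, such that for all $X\in\mathcal X_R$
$$c(M\setminus X)\ \trianglelefteq\ (c-1_R)^{\downarrow},$$
where $\downarrow$ denotes the decreasing rearrangement.

*Proof.* **Step 1: nested closures.** This step makes the blocks comparable. By Lemma 4, partition $E$ into independent sets $I_1,I_2,\dots$ with $|I_t|=\rho_t$, where $I_t=\emptyset$ for large $t$. Let $F_t=\mathrm{cl}(I_t)$, a flat of rank $\rho_t$. If $s<t$, then $I_t\subseteq F_s$. Otherwise take $x\in I_t\setminus F_s$; then $I_1,\dots,I_{s-1},I_s\cup\{x\}$ are $s$ independent sets covering $\rho_1+\dots+\rho_s+1$ elements, against the definition of $\rho$. So $F_1\supseteq F_2\supseteq\cdots$.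

**Step 2: nested completions.** This step prepares the labels. Fix $j$ with $\rho_j>0$. We construct sets $C_{j+1}\subseteq C_{j+2}\subseteq\dots\subseteq I_j$ such that for all $t>j$
$$I_t\cup C_t\ \text{is independent and}\ |C_t|=\rho_j-\rho_t.\tag{2}$$
The sets $I_t$ and $C_t\subseteq I_j$ are disjoint, so $I_t\cup C_t$ is then a basis of $F_j$.

For $t=j+1$: the set $I_{j+1}$ is an independent subset of $F_j$, and $I_j$ is a basis of $F_j$. Augment $I_{j+1}$ by elements of $I_j$ to a basis of $F_j$, and let $C_{j+1}$ consist of the added elements.

Now suppose $C_t$ is constructed. First, $I_{t+1}\cup C_t$ is independent. Indeed, $\mathrm r(F_t\cup C_t)=\mathrm r(I_t\cup C_t)=\rho_t+|C_t|$. By submodularity, and since $F_{t+1}\subseteq F_t$,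
$$\mathrm r(F_{t+1}\cup C_t)+\mathrm r(F_t)\ \ge\ \mathrm r(F_t\cup C_t)+\mathrm r\big((F_{t+1}\cup C_t)\cap F_t\big)\ \ge\ \rho_t+|C_t|+\rho_{t+1}.$$
Since $\mathrm r(F_t)=\rho_t$, we get $\mathrm r(I_{t+1}\cup C_t)=\mathrm r(F_{t+1}\cup C_t)\ge\rho_{t+1}+|C_t|$, which is independence. Augment $I_{t+1}\cup C_t\subseteq F_j$ by elements of $I_j$ to a basis of $F_j$, and let $C_{t+1}\supseteq C_t$ consist of the elements of this basis that lie in $I_j$. Then (2) holds for $t+1$.

**Step 3: labels and families.** This step defines $\mathcal X_R$. Since the $C_t$ are nested and $|C_t|=\rho_j-\rho_t$, we can label $I_j=\{b^j_1,\dots,b^j_{\rho_j}\}$ so that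
$$C_t=\{b^j_i:\ i>\rho_t\}\qquad\text{for all }t>j.\tag{3}$$
Do this for every $j$ with $\rho_j>0$ (the sets $C_t$ depend on $j$). For $R\subseteq[\rho_j]$ with $|R|=p$ put $X_{j,R}=\{b^j_i:i\in R\}$, an independent $p$-set, and let
$$\mathcal X_R=\{X_{j,R}:\ \rho_j\ge\max R\}.$$
The blocks $I_j$ are disjoint and $p\ge1$, so $X_{j,R}$ determines $j$ and then $R$. Hence the families are pairwise disjoint, and $|\mathcal X_R|=\#\{j:\rho_j\ge\max R\}=c_{\max R}=\min_{i\in R}c_i$.

**Step 4: what dominance requires.** This step translates the claim into partial sums. Fix $X=X_{j,R}\in\mathcal X_R$. Let $\tau_t=\#\{i:(c-1_R)_i\ge t\}$; so $\tau$ is the conjugate of $(c-1_R)^{\downarrow}$, a partition of $n-p$. Put $q_t=|R\cap[\rho_t]|$. Without subtraction of $1_R$ the count would be $\#\{i:c_i\ge t\}=\rho_t$; subtraction loses exactly the $i\in R$ with $c_i=t$. Since $c_i=t\iff\rho_{t+1}<i\le\rho_t$, we get $\tau_t=\rho_t-(q_t-q_{t+1})$. As $q_1=|R\cap[r]|=p$,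
$$\tau_1+\dots+\tau_k=\rho_1+\dots+\rho_k-p+q_{k+1}.\tag{4}$$
By Lemma 2 it suffices to show $\rho(M\setminus X)\trianglerighteq\tau$, that is: for every $k\ge1$, the set $E\setminus X$ contains a union of $k$ independent sets whose size is (4).

**Step 5: the case $k<j$.** Here nothing has been damaged. Since $\rho_{k+1}\ge\rho_j\ge\max R$, we have $q_{k+1}=p$, and (4) is $\rho_1+\dots+\rho_k$. The sets $I_1,\dots,I_k$ are disjoint from $X\subseteq I_j$ and have this total size.

**Step 6: the case $k\ge j$.** Here we repair $I_j$ with elements of $I_{k+1}$. Let
$$D=I_j\setminus\{b^j_i:\ i\in R\cap[\rho_{k+1}]\}.$$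
It is independent of size $\rho_j-q_{k+1}$, and by (3) it contains $C_{k+1}$. The set $I_{k+1}\cup C_{k+1}$ is independent of size $\rho_j$. So we can augment $D$ by $q_{k+1}$ elements of $I_{k+1}\cup C_{k+1}$. Since $C_{k+1}\subseteq D$, these elements form a set $Y\subseteq I_{k+1}$, and $D\cup Y$ is independent. Now $I_j\setminus X\subseteq D$, so $(I_j\setminus X)\cup Y$ is independent, of size $\rho_j-p+q_{k+1}$. It avoids $X$, and it is disjoint from the sets $I_s$ with $s\le k$, $s\ne j$. Replacing $I_j$ by it among $I_1,\dots,I_k$ gives $k$ disjoint independent subsets of $E\setminus X$ of total size (4). $\square$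

## 7. The induction that proves Theorem 1

We induct on $n$. For $n=0$ both sides are $1$. Let $n\ge1$, $p=\mu_1$, let $m$ be the multiplicity of $p$ in $\mu$, and let $\bar\mu$ be $\mu$ with one part $p$ removed. If $p>r$, a strictly increasing row of length $p$ with entries in $[r]$ does not exist, so $K_{\mu^t,c}=0$ and there is nothing to prove. Let $p\le r$.

To verify (1): a pair (partition with sizes $\mu$, block $X$ of size $p$ in it) is the same as an independent $p$-set $X$ together with a partition of $E\setminus X$ into independent sets of sizes $\bar\mu$; each partition has $m$ blocks of size $p$. Keep only the $X$ in the pairwise disjoint families of Lemma 6, and apply the induction hypothesis to the loopless matroids $M\setminus X$: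
$$m\,N_M(\mu)\ \ge\ \sum_{|R|=p}\ \sum_{X\in\mathcal X_R}N_{M\setminus X}(\bar\mu)\ \ge\ \sum_{|R|=p}\ \sum_{X\in\mathcal X_R}K_{\bar\mu^t,\,c(M\setminus X)}.$$
By Lemma 6, $c(M\setminus X)\trianglelefteq(c-1_R)^{\downarrow}$, so Lemma 3 gives $K_{\bar\mu^t,c(M\setminus X)}\ge K_{\bar\mu^t,c-1_R}$. Since $|\mathcal X_R|=\min_{i\in R}c_i$, Lemma 5 yields
$$m\,N_M(\mu)\ \ge\ \sum_{|R|=p}\Big(\min_{i\in R}c_i\Big)K_{\bar\mu^t,\,c-1_R}\ \ge\ m\,K_{\mu^t,c}.$$
Divide by $m$. This proves Theorem 1. $\blacksquare$

## 8. Moving parallel copies: proof of Theorem 2

The argument above loses the difference between $\prod_{i\in R} c_i$ and $\min_{i\in R} c_i$ at every step, so it does not give the sharp bound. A different picture does. View $M$ as the case of one copy of each element, and move copies from one element to another, always with $n$ copies in total. We shall see that the count is log-concave along each such direction. So its minimum on a suitable domain is attained at a point where no copy can be moved both back and forth, and these points turn out to be copies of $P_c$.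

**Step 1: trivial cases.** This step clears the ground. The formula for $N_{P_c}(\mu)$ is Proposition 1(b). Since $\rho(P_c)=\rho$, Lemma 4(c) shows that $N_M(\mu)=N_{P_c}(\mu)=0$ if $\mu\not\trianglelefteq\rho$. If $n\le1$, then $M\cong P_c$. From now on $\mu\trianglelefteq\rho$ and $n\ge2$. In particular $\mu_1\le\rho_1=r$. Write $\mu=(\mu_1,\dots,\mu_l)$ with all $\mu_j\ge1$.

**Step 2: the counting function.** This step puts $M$ and $P_c$ into one family and gives a polynomial that counts. For $\alpha\in\mathbb Z_{\ge0}^E$ with $|\alpha|=\sum_e\alpha_e=n$, let $M_\alpha$ be the matroid obtained from $M$ by replacing each $e$ by $\alpha_e$ labeled parallel copies, deleting $e$ if $\alpha_e=0$. A set of copies is independent if it has at most one copy of each $e$ and projects to an independent set of $M$. Let $a_\alpha$ be the number of ordered partitions of the ground set of $M_\alpha$ into independent sets of sizes $\mu_1,\dots,\mu_l$. Put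
$$f=\prod_{j=1}^l f_{\mu_j},\qquad f_p=\sum_{I\ \text{independent},\ |I|=p}\ \prod_{e\in I}x_e .$$
Then
$$a_\alpha=\alpha!\,[x^\alpha]f=\partial^\alpha f,\qquad \alpha!=\prod_e\alpha_e!.\tag{5}$$
Indeed, $[x^\alpha]f$ counts the tuples $(Y_1,\dots,Y_l)$ of independent sets of $M$ with $|Y_j|=\mu_j$ and $\sum_j1_{Y_j}=\alpha$. Such a tuple is the projection of exactly $\prod_e\alpha_e!$ ordered partitions of $M_\alpha$: for each $e$, distribute its $\alpha_e$ copies among the $\alpha_e$ sets $Y_j$ that contain $e$. The second equality in (5) holds since $f$ is homogeneous of degree $n=|\alpha|$.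

For $U_{2,3}$ and $\mu=(2,1)$, $f=(x_1x_2+x_1x_3+x_2x_3)(x_1+x_2+x_3)$. Here $a_{(1,1,1)}=3$, $a_{(2,1,0)}=2!\cdot1=2$ and $a_{(3,0,0)}=0$. The value $3$ is $N_M(\mu)$, and $2$ is $N_{P_{(2,1)}}(\mu)$.

**Step 3: log-concavity.** This step provides the inequality on which the rest depends. We recall the notion.

**Definition (Lorentzian polynomial).** A homogeneous polynomial of degree $d$ with nonnegative coefficients is Lorentzian if its set $S$ of exponent vectors has the exchange property (for $\alpha,\beta\in S$ and $\alpha_i>\beta_i$ there is $j$ with $\alpha_j<\beta_j$ such that $\alpha-\chi_i+\chi_j\in S$, where $\chi_i$ denotes the $i$-th unit vector), and if, when $d\ge2$, for every $\beta$ with $|\beta|=d-2$ the Hessian matrix of the quadratic form $\partial^\beta f$ has at most one positive eigenvalue.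

For instance, $x_1x_2+x_1x_3+x_2x_3$ is Lorentzian: its exponent vectors are the indicators of the bases of $U_{2,3}$, and its Hessian (zeros on the diagonal, ones elsewhere) has eigenvalues $2,-1,-1$. The polynomial $x_1^2+x_2^2$ is not Lorentzian, since its Hessian is twice the identity.

We use two results of Brändén and Huh, *Lorentzian polynomials*, Ann. of Math. 192 (2020), Theorem 3.10 and Corollary 2.32: the basis generating polynomial of a matroid is Lorentzian, and products of Lorentzian polynomials are Lorentzian. For $1\le p\le r$, $f_p$ is the basis generating polynomial of the truncation of $M$ to rank $p$. So $f$ is Lorentzian, of degree $n$.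

**Lemma 7.** If $\alpha_e,\alpha_f\ge1$ and $e\ne f$, then
$$a_\alpha^2\ \ge\ a_{\alpha+\chi_e-\chi_f}\;a_{\alpha-\chi_e+\chi_f}.\tag{6}$$

*Proof.* Let $\beta=\alpha-\chi_e-\chi_f$, so $|\beta|=n-2$, and let $H$ be the Hessian of $\partial^\beta f$. By (5), $H_{ef}=\partial^\alpha f=a_\alpha$, $H_{ee}=a_{\alpha+\chi_e-\chi_f}$ and $H_{ff}=a_{\alpha-\chi_e+\chi_f}$, all nonnegative. If $H_{ef}^2<H_{ee}H_{ff}$, then $H_{ee},H_{ff}>0$ and the $2\times2$ principal block on $\{e,f\}$ has positive determinant, so it is positive definite. Then $H$ is positive definite on a two-dimensional space and has two positive eigenvalues, a contradiction. $\square$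

In the example, with $\alpha=(1,1,1)$, (6) reads $9\ge2\cdot2$.

**Step 4: the domain.** On all of $\{|\alpha|=n\}$ the minimum of $a$ can be a useless $0$, as at $(3,0,0)$ above. This step restricts to a set where $a$ is positive. Let
$$g(A)=\sum_t\min(\rho_t,\mathrm r(A)),\qquad D=\{\alpha\in\mathbb Z_{\ge0}^E:\ |\alpha|=n,\ \alpha(A)\le g(A)\ \text{for all }A\subseteq E\},$$
where $\alpha(A)=\sum_{e\in A}\alpha_e$. As a sum of rank functions of truncations of $M$, $g$ is integer-valued, monotone and submodular, with $g(\emptyset)=0$. Also $g(E)=\sum_t\min(\rho_t,r)=n$. The set $D$ is finite.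

First, $\mathbf 1=(1,\dots,1)\in D$, by Lemma 4(b); and $M_{\mathbf 1}=M$.

Second, $a_\alpha>0$ for $\alpha\in D$. To see this, let $A'$ be a set of elements of $M_\alpha$ with projection $A\subseteq E$. Its rank in $M_\alpha$ is $\mathrm r(A)$. Since $\mu\trianglelefteq\rho$, Lemma 2 gives
$$|A'|\le\alpha(A)\le g(A)=\sum_t\min(\rho_t,\mathrm r(A))\le\sum_t\min(\mu_t,\mathrm r(A)),$$
so Lemma 4(a), applied to $M_\alpha$ and $\mu$, gives a partition.

For $U_{2,3}$ we have $g=2$ on sets of rank $1$ and $g=3$ on sets of rank $2$, so $D$ consists of $(1,1,1)$ and the permutations of $(2,1,0)$.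

**Step 5: an extreme minimizer.** This step uses log-concavity. Among the minimizers of $a$ on $D$ choose $\alpha$ with $\sum_e\alpha_e^2$ maximal. We claim:

*There are no $e\ne f$ for which both $\alpha^{\pm}=\alpha\pm(\chi_e-\chi_f)$ lie in $D$.*

Suppose there are. Since $\alpha^\pm$ have nonnegative entries, $\alpha_e,\alpha_f\ge1$. By (6), $a_\alpha^2\ge a_{\alpha^+}a_{\alpha^-}$, and both factors are at least $a_\alpha>0$. So $a_{\alpha^+}=a_{\alpha^-}=a_\alpha$, and both $\alpha^\pm$ are minimizers. But the sums of squares of $\alpha^+$ and $\alpha^-$ add up to $2\sum_e\alpha_e^2+4$, so one of them exceeds $\sum_e\alpha_e^2$, against the choice of $\alpha$. (Since (6) is not strict, the tie-break by sums of squares is what gives the contradiction.)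

**Step 6: tight sets separate elements.** This step translates Step 5 into combinatorics. Call $A\subseteq E$ *tight* if $\alpha(A)=g(A)$. The sets $\emptyset$ and $E$ are tight. If $A,B$ are tight, then
$$\alpha(A\cup B)+\alpha(A\cap B)=\alpha(A)+\alpha(B)=g(A)+g(B)\ge g(A\cup B)+g(A\cap B)\ge\alpha(A\cup B)+\alpha(A\cap B),$$
so equality holds throughout, and $A\cup B$ and $A\cap B$ are tight. We claim:

*For all $e\ne f$ some tight set contains exactly one of $e,f$.*

Suppose not. If $\alpha_e=0$, then $\alpha(E\setminus e)=n=g(E)\ge g(E\setminus e)\ge\alpha(E\setminus e)$, so $E\setminus e$ is tight and contains $f$ but not $e$, a contradiction. So $\alpha_e\ge1$, and likewise $\alpha_f\ge1$; thus $\alpha^\pm$ have nonnegative entries. A set $A$ containing both or neither of $e,f$ has $\alpha^\pm(A)=\alpha(A)\le g(A)$. A set $A$ containing exactly one of them is not tight, so $\alpha(A)\le g(A)-1$ and $\alpha^\pm(A)\le\alpha(A)+1\le g(A)$. Hence $\alpha^\pm\in D$, against Step 5.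

**Step 7: the minimizer is $P_c$.** This step identifies $\alpha$. Take a maximal chain $\emptyset=T_0\subsetneq T_1\subsetneq\dots\subsetneq T_s=E$ of tight sets. Suppose $T_i\setminus T_{i-1}$ contained $e\ne f$. Let $A$ be a tight set containing exactly one of them. Then $(A\cap T_i)\cup T_{i-1}$ is tight and lies strictly between $T_{i-1}$ and $T_i$, against maximality. So each difference is a single element, and $T_i=\{e_1,\dots,e_i\}$ for an ordering $e_1,\dots,e_n$ of $E$. By tightness,
$$\alpha_{e_i}=g(T_i)-g(T_{i-1}).$$
If $\mathrm r(T_i)=\mathrm r(T_{i-1})$, this is $0$. If the rank rises from $h-1$ to $h$, it is $\sum_t\big(\min(\rho_t,h)-\min(\rho_t,h-1)\big)=\#\{t:\rho_t\ge h\}=c_h$. The elements $e_i$ at which the rank rises are $r$ in number, and none of them lies in the closure of the preceding ones, so they form a basis of $M$. Thus $\alpha$ is supported on a basis, with multiplicities $c_1,\dots,c_r$. That is, $M_\alpha\cong P_c$.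

**Step 8: conclusion.** This step compares the two points of $D$. Since $\mathbf 1\in D$ and $\alpha$ is a minimizer, $a_{\mathbf 1}\ge a_\alpha$: the number of ordered partitions of $M$ with sizes $\mu$ is at least that of $P_c$. Dividing by $\prod_jm_j(\mu)!$ gives $N_M(\mu)\ge N_{P_c}(\mu)$. Equality holds for $M=P_c$, whose rank partition is $\rho$. $\blacksquare$

Two consequences. The term $\nu=\mu$ of $B(\mu,c)=\sum_\nu K_{\nu,\mu}K_{\nu^t,c}$ is $K_{\mu^t,c}$, so
$$N_M(\mu)\ \ge\ \frac{\prod_ic_i!}{\prod_jm_j(\mu)!}\,K_{\mu^t,\rho^t}.$$
The factor can be smaller than $1$: it is $1/2$ for $c=\mu=(1,1)$. So to recover Theorem 1 from Theorem 2 one uses Proposition 1(a). Next, suppose $|E|=kr$ and $M$ has $k$ disjoint bases. Then $\rho=(r^k)$ and $c=(k^r)$. For $\mu=(r^k)$ the only matrix counted by $B(\mu,c)$ is the all-ones matrix, so $E$ has at least $(k!)^r/k!=(k!)^{r-1}$ partitions into $k$ bases, with equality for the $k$-fold parallel extension of a free matroid. For $M(K_4)$ this bound is $4$, and the true number was $6$.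

## 9. Equality with the Kostka number: proof of Theorem 3

**Step 1: the listed cases.** This step checks that equality holds there. If $\mu\not\trianglelefteq\rho$, both numbers are $0$ by Lemma 4(c). If $\mu=(1^n)$, then $N_M(\mu)=1$, since there are no loops, and $K_{(n),c}=1$. If $M$ is free and $\mu=(n)$, then $N_M(\mu)=1$, and $\rho=(n)$ gives $K_{(1^n),(1^n)}=1$.

**Step 2: reduction to $P_c$.** This step leaves a question on colored elements. In all remaining cases $\mu\trianglelefteq\rho$, $\mu_1\ge2$, and $\mu\ne(n)$ if $M$ is free. By Lemma 4(c), $K_{\mu^t,c}>0$. We must show $N_M(\mu)>K_{\mu^t,c}$. By Theorem 2 it suffices to show $N_{P_c}(\mu)>K_{\mu^t,c}$. Recall from the proof of Proposition 1(a) that every partition of $P_c$ has one type, that different row-strict tableaux of shape $\mu$ and content $c$ give different types, and that each of these types is realized. More generally, every multiset of subsets of $[r]$ with sizes $\mu$ that covers each $i$ exactly $c_i$ times is realized as a type, by the same distribution of elements. So it is enough to find either a tableau type with at least two partitions, or a type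 not coming from a tableau.

**Step 3: the case $c_1\ge2$.** Here a tableau type has two partitions. Let $T$ be a row-strict tableau of shape $\mu$ and content $c$. The entry $1$ occurs in $T$, and the smallest entry stands in the upper left corner, so the first row contains $1$. It has length $\mu_1\ge2$, so it contains another entry too. Hence in a partition of this type some block $Z$ contains an element $x$ of color $1$ and an element $y$ of another color. Let $x'\ne x$ be another element of color $1$; it is not in $Z$. Exchange $x$ and $x'$. The type does not change, but the block containing $y$ changes from $Z$ to $(Z\setminus\{x\})\cup\{x'\}$. So this type has at least two partitions, and $N_{P_c}(\mu)\ge K_{\mu^t,c}+1$.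

**Step 4: the case $c_1=1$.** Here a type does not come from a tableau. Now $c=(1^n)$, so $r=n$ and $M$ is free; hence $\mu\ne(n)$, and $\mu$ has at least two parts. We identify $P_c$ with $[n]$; partitions are the same as types.

If $\mu_1>\mu_2$, take any set partition of $[n]$ with block sizes $\mu$ in which $1$ lies in a block of size $\mu_2$. In a tableau, $1$ lies in the first row, whose length is $\mu_1\ne\mu_2$. So this partition does not come from a tableau.

If $\mu_1=\mu_2=p$, then $p\ge2$ and $2p\le n$. Take the blocks $\{1\}\cup\{n-p+2,\dots,n\}$ and $\{2,\dots,p+1\}$, both of size $p$. They are disjoint, because $p+1<n-p+2$. Choose the other blocks arbitrarily. If these two blocks were rows of a row-strict tableau, then, having equal length, they would be componentwise comparable. Their first entries are $1<2$. Their second entries are $n-p+2$ and $3$, and $n-p+2\ge p+2>3$. So they are not comparable, and this partition does not come from a tableau. $\blacksquare$
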